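# Width-one forbidden sequences and the three minimal obstructions to linearity

## Words without the pattern $abab$

Take an alphabet of $n$ symbols and write words in which adjacent symbols differ. Forbid the pattern $abab$: there must be no two distinct symbols $x,y$ such that $x\cdots y\cdots x\cdots y$ occurs, with arbitrary gaps. How long can such a word be?

The word $1\,2\,1\,3\,1\,4\cdots 1\,n\,1$ has length $2n-1$. Only the symbol $1$ is repeated in it, so $abab$ does not occur. It is longest possible, by induction on $n$. For $n=1$ the length is at most $1$. Let $n\ge 2$ and let $S$ be such a word. If no symbol repeats, then $|S|\le n\le 2n-1$. Otherwise choose positions $i<j$ carrying the same symbol $x$ with $j-i$ minimal. Adjacent symbols differ, so $j\ge i+2$; let $y\ne x$ be the symbol at position $i+1$. If $y$ occurred before $i$, we would see $y\,x\,y\,x$. If it occurred after $j$, we would see $x\,y\,x\,y$. If it occurred again between $i+1$ and $j$, the pair $(i,j)$ would not be minimal. So $y$ occurs once. Delete it, and if its two neighbors are equal, delete one of them too. We have lost at most two letters; the rest uses $n-1$ symbols, has no equal neighbors and no $abab$. So $|S|\le 2(n-1)-1+2=2n-1$.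

The maximum for $abab$ is therefore exactly $2n-1$, linear in $n$. If we forbid the longer pattern $ababa$ instead, it is known that the maximum is no longer $O(n)$. One extra letter destroys linearity. Which patterns are responsible for such a change?

## Nonlinear patterns and intervals that all meet

A *sequence* is a finite word. Write $\Sigma(\sigma)$ for the set of symbols occurring in $\sigma$ and $\|\sigma\|=|\Sigma(\sigma)|$. Two words are *isomorphic* if one is obtained from the other by an injective renaming of symbols.

**Definition (containment, sparsity, extremal function).** $S$ *contains* $\sigma$ if some subsequence of $S$, not necessarily contiguous, is isomorphic to $\sigma$; otherwise $S$ is *$\sigma$-free*. A word is *$r$-sparse* if every $r$ consecutive symbols in it are pairwise distinct. $\operatorname{Ex}(\sigma,n)$ is the maximum length of a $\|\sigma\|$-sparse, $\sigma$-free word over an $n$-letter alphabet.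

We computed $\operatorname{Ex}(abab,n)=2n-1$. Sparsity is needed: the word $1212\cdots12$ contains no word with three distinct symbols, whatever its length, and 3-sparsity is what excludes it when $\|\sigma\|=3$.

**Definition (linear, minimally nonlinear).** $\sigma$ is *linear* if $\operatorname{Ex}(\sigma,n)=O(n)$ and *nonlinear* otherwise. It is *minimally nonlinear* if it is nonlinear but each of its proper subsequences is linear. Minimally nonlinear words are counted up to isomorphism.

**Definition (width).** The *interval* of a symbol $x$ in $\sigma$ runs from its first occurrence to its last. The *width* of $\sigma$ is the maximum size of a set of symbols with pairwise disjoint intervals. So width 1 means that the intervals of every two symbols intersect.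

For example, $aabb$ has width 2. In $abcacbc$ the intervals of $a,b,c$ are $[1,4],[2,6],[3,7]$; all contain $3$, so the width is 1. The reversal of $abcacbc$ is $cbcacba$, which is isomorphic to $abacabc$, so that word has width 1 too. So does $ababa$, with intervals $[1,5]$ and $[2,4]$.

The problem comes from the paper "Generalized Davenport-Schinzel sequences and their 0-1 matrix counterparts". It is the conjecture that **there are a finite number of width-1 minimally nonlinear forbidden sequences**. We prove it, with an exact count. The only facts we take as known are that $ababa$, $abcacbc$ and $abacabc$ are minimally nonlinear. They are pairwise non-isomorphic: the first has two symbols, the second starts with three distinct symbols, and the third has three symbols but starts $aba$.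

Let $\mathcal W$ be the class of nonempty width-1 words containing none of $ababa,\ abcacbc,\ abacabc$. It is closed under reversal. It is also closed under restriction to a nonempty set of symbols, keeping all their occurrences, because restriction does not change which intervals intersect.

**Theorem 1.** Every $\sigma\in\mathcal W$ is linear.

**Theorem 2.** The width-1 minimally nonlinear sequences are, up to isomorphism, exactly $ababa$, $abcacbc$, $abacabc$.

**Theorem 3.** (i) A width-1 sequence is linear if and only if it contains none of $ababa$, $abcacbc$, $abacabc$. (ii) If $\sigma\in\mathcal W$, there is $K_\sigma$ such that every $\sigma$-free sequence over $n$ symbols that is a concatenation of $m$ blocks, each consisting of distinct symbols, has length at most $K_\sigma(n+m)$.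

None of the three words can be dropped from (i): each is nonlinear while its proper subsequences are linear, so it contains neither of the other two.

**Theorem 1 implies Theorem 2.** The three words are minimally nonlinear of width 1. Conversely, let $\sigma$ be minimally nonlinear of width 1. If $\sigma$ contains one of the three words and is not isomorphic to it, then a proper subsequence of $\sigma$ is nonlinear, a contradiction. If $\sigma$ contains none of them, then $\sigma\in\mathcal W$ is linear by Theorem 1, a contradiction. $\square$

What does the claim say for two symbols? Cut the word into its runs of equal letters. Two runs give disjoint intervals, so width 1 means at least three runs; five runs contain $ababa$. So the two-letter words of $\mathcal W$ are $a^ib^ja^k$ and $a^ib^ja^kb^l$ with positive exponents. For three letters the boundary is delicate. Compare $abcacbc$ with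
$$\sigma_0=bacacbc,$$
obtained by exchanging its first two letters. In $\sigma_0$ the pairs restrict to $baab$, $acacc$, $bccbc$, so $ababa$ does not occur. As $\sigma_0$ has length 7, it contains $abcacbc$ or $abacabc$ only if it is isomorphic to it. It is not: in both of those words the first letter occurs strictly before the final two letters for the last time, while the first letter of $\sigma_0$ recurs in position 6. The intervals of $b,a,c$ are $[1,6],[2,4],[3,7]$, so the width is 1. Hence $\sigma_0\in\mathcal W$, and Theorem 1 says that it is linear. We use $\sigma_0$ as a running example.

## Rows, marks, and good words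

We now replace words by marked rows. The aim is a property that implies linearity and can be proved by induction.

**Definition (family, quotient).** A *family* has columns $1,\dots,m$ ($m\ge1$) and a finite set $\mathcal X$ of *rows*; each row $x$ has a set $T(x)\subseteq[m]$ of *marks*. It *contains* the word $w=w_1\cdots w_l$ if there are an injection $\varphi:\Sigma(w)\to\mathcal X$ and columns $c_1<\dots<c_l$ with $c_i\in T(\varphi(w_i))$. Given disjoint intervals $V_1<\dots<V_k$ of columns, the *quotient* on them has columns $V_1,\dots,V_k$, and $x$ has a mark in $V_j$ iff $T(x)\cap V_j\neq\emptyset$; then we say that $x$ *meets* $V_j$.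

For example, rows with marks $\{1,3\}$ and $\{2,4\}$ in $[4]$ contain $abab$. The quotient on $\{1,2\},\{3,4\}$ has two columns, both rows meet both, and it contains $aa$ and $ab$ but no longer word. A copy of $w$ in a quotient gives a copy in the family with the same rows: choose one mark in each $V_j$ that is used. In the same way a copy in a coarser quotient gives one in a finer quotient.

**Definition (good).** A word $w$ is *good with parameters $(q,B)$*, where $q\ge1$ is an integer and $B\ge1$, if every family in which each row has at least $q$ marks and $|\mathcal X|>Bm$ contains $w$.

Parameters may be increased, so finitely many good words have common parameters. The word $a^i$ is good with parameters $(i,1)$, since a single row with $i$ marks suffices.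

**Lemma 1 (sparsification).** Let $r=\|w\|$ and $L\ge r$. There is $E=E(w,L)$ such that every $r$-sparse $w$-free sequence $S$ has an $L$-sparse subsequence $S'$ with $|S|\le(E+1)|S'|$.

*Proof.* Scan $S$ and keep a symbol iff it differs from each of the last $L-1$ kept symbols. The kept word $S'$ is $L$-sparse. During a maximal run of deleted symbols the kept word does not change, so the run uses only the at most $L-1$ most recently kept symbols. The run is contiguous in $S$, hence $r$-sparse, and it is $w$-free. Suppose its length is positive and at least $r|w|(L-1)^r$. Then it contains $|w|(L-1)^r$ disjoint windows of length $r$, each an ordered $r$-tuple of distinct symbols from at most $L-1$ symbols. So some $r$-tuple occurs as $|w|$ of these windows. Match the $r$ symbols of $w$ with the entries of this tuple and pick, from the $i$-th such window, the symbol matched with $w_i$: this is a copy of $w$, a contradiction. So runs of deleted symbols have length at most some $E(w,L)$. The first symbol of $S$ is kept, so each run follows a kept symbol, and $|S|\le|S'|+E|S'|$. $\square$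

**Lemma 2 (monotonicity).** If $\tau$ is a subsequence of $\sigma$ and $\sigma$ is linear, then $\tau$ is linear.

*Proof.* Let $S$ be $\|\tau\|$-sparse and $\tau$-free over $n$ symbols. Lemma 1 with $w=\tau$ and $L=\|\sigma\|$ gives a $\|\sigma\|$-sparse $S'$ which is $\tau$-free, hence $\sigma$-free. So $|S|\le(E+1)\operatorname{Ex}(\sigma,n)=O(n)$. $\square$

**Lemma 3 (good implies linear).** If $w$ has width 1 and is good with parameters $(q,B)$, then every $w$-free sequence over $n$ symbols that is a concatenation of $m$ blocks of distinct symbols has length at most $qn+qBm$, and $\operatorname{Ex}(w,n)=O(n)$.

*Proof.* Let $S$ be such a sequence; we may assume $m\ge1$. Split the occurrences of each symbol into groups of $q$ consecutive ones and discard remainders. There are at least $|S|/q-n$ groups. Form a family: rows are groups, columns are blocks. The $q$ occurrences in a group lie in distinct blocks, so each row has $q$ marks.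

Suppose the family contains $w$. If two groups belong to the same symbol of $S$, then all marks of one precede all marks of the other. If distinct symbols of $w$ used two such groups, their intervals in $w$ would be disjoint, which width 1 forbids. So distinct symbols of $w$ use groups of distinct symbols of $S$. Since the columns used increase strictly, the marks used are increasing positions of $S$, and we have a copy of $w$ in $S$, a contradiction. So the family is $w$-free and $|S|/q-n\le Bm$.

For the second statement let $S$ be $\|w\|$-sparse and $w$-free. Fix an integer $L\ge\max(\|w\|,2qB)$, take $S'$ from Lemma 1, and cut it into at most $|S'|/L+1$ blocks of length at most $L$. These have distinct symbols, so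
$$|S'|\le qn+qB\left(\frac{|S'|}{L}+1\right)\le qn+\frac{|S'|}{2}+qB .$$
Hence $|S'|\le2qn+2qB$, and $|S|\le(E+1)|S'|=O(n)$. $\square$

Width 1 is really used in this argument. For $w=aabb$ and $q\ge2$ let $S$ be a single symbol repeated $2q$ times, in $2q$ blocks of one letter. It is $aabb$-free, yet its two groups form a family containing $aabb$.

Everything now rests on one statement.

**Theorem 4.** Every $\sigma\in\mathcal W$ is good.

**Theorem 4 implies Theorems 1 and 3.** Theorem 1 and Theorem 3(ii) follow from Lemma 3, with $K_\sigma=qB$. For Theorem 3(i): a width-1 word containing none of the three words is in $\mathcal W$, hence linear. A word containing one of them contains a nonlinear subsequence, so it is nonlinear by Lemma 2. $\square$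

## Inserting a fresh letter

The simplest way to enlarge a good word is to insert a new symbol in one place.

**Lemma 4 (placement).** If the nonempty word $u=u'u''$ is good, $z\notin\Sigma(u)$ and $i\ge1$, then $u'z^iu''$ is good. Either of $u',u''$ may be empty.

*Proof.* Let $(q,B)$ be parameters of $u$ and $h=\|u\|+1$. Take a family with more than $(2B+h)m$ rows, each having at least $Q=i(4q+5)$ marks; drop marks so that each row has exactly $Q$. We show that it contains $u'z^iu''$.

**Step 1: make any two consecutive parts rich in $z^i$.** Start with the partition of $[m]$ into singletons. While there are consecutive parts $V,V'$ such that at most $h-1$ remaining rows have at least $i$ marks in $V\cup V'$, delete these rows and merge $V,V'$. There are at most $m-1$ merges, so fewer than $hm$ rows are deleted and more than $2Bm$ remain. A remaining row has at most $i$ marks in each part: at most one in a singleton, at most $i-1$ in a merged part. So it meets at least $Q/i=4q+5$ of the final parts $V_1<\dots<V_{m'}$. At the end, any two consecutive parts together contain at least $i$ marks of each of at least $h$ remaining rows.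

**Step 2: find $u$ with gaps.** Put $U_j=V_{2j-1}\cup V_{2j}$ for $1\le j\le m''=\lfloor m'/2\rfloor$. A remaining row meets at least $4q+4$ of $V_1,\dots,V_{2m''}$, hence at least $2q+2$ of the $U_j$, hence at least $2q$ with $2\le j\le m''-1$, hence at least $q$ with $j$ in this range of one parity. For one of the parities this holds for more than $Bm$ rows. The quotient on the $U_j$, $2\le j\le m''-1$, of that parity has at most $m$ columns, so it contains $u$ using these rows.

**Step 3: insert $z^i$.** The used indices differ by at least 2. So some unused $U_j$ lies between the parts used for $u'$ and those used for $u''$; if $u'$ is empty take the one just before the first used part, and if $u''$ is empty the one just after the last. These exist because the used indices lie in $[2,m''-1]$. At least $h$ remaining rows have at least $i$ marks in this $U_j$. The copy of $u$ uses $h-1$ rows, so one of the $h$ rows is free and provides $z^i$. $\square$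

Starting from $aa$, which is good with $(2,1)$, the lemma gives that $aba$ is good with $(13,4)$. It does not reach $abab$. In Step 3 the row for $z$ is chosen last, and the lemma says nothing about its other marks: they may all lie between the two uses of $a$, as in $aaabbbaaa$, which is $abab$-free. We need control over the row that plays the last letter, and first we must see which words such a row has to thread through.

## Appends and wraps

**Lemma 5.** Let $\sigma\in\mathcal W$, $\|\sigma\|\ge2$, with last symbol $t$. Write
$$\sigma=w_0\,t^{i_1}w_1t^{i_2}w_2\cdots w_{r-1}t^{i_r},$$
with $i_k\ge1$, no $t$ in any $w_k$, and $w_1,\dots,w_{r-1}$ nonempty. Then $r\ge2$, and $\Sigma(\sigma)\setminus\{t\}$ is partitioned into nonempty sets $\Sigma_1,\dots,\Sigma_{r-1}$ such that $w_k\in\Sigma_k^*$ for $k\ge1$ and $w_0=x_{r-1}\cdots x_2x_1$ with $x_k\in\Sigma_k^*$. Each $x_kw_k$ is the restriction of $\sigma$ to $\Sigma_k$, so it is in $\mathcal W$. If $r\ge3$, then $\partial_R\sigma:=x_{r-1}\cdots x_1t^{i_1}w_1\cdots t^{i_{r-1}}w_{r-1}\in\mathcal W$.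

*Proof.* **Step 1: each $b\ne t$ has a unique gap.** If $b$ occurred only in $w_0$, its interval would miss that of $t$. So $b$ occurs in some $w_k$ with $k\ge1$; in particular $r\ge2$. If $b$ occurred in $w_k$ and $w_{k'}$ with $1\le k<k'$, then $t\,b\,t\,b\,t$ would occur, with the $t$'s from runs $k$, $k+1$, $k'+1$; this is $ababa$. So $k=k(b)$ is unique. Put $\Sigma_k=\{b:k(b)=k\}$, which is nonempty because $w_k$ is.

**Step 2: symbols with $k(b)\ge2$ occur in $w_0$.** Otherwise all occurrences of $b$ are in $w_k$ with $k\ge2$, after all occurrences of any $c\in\Sigma_1$, which lie in $w_0$ and $w_1$. Then the intervals of $b$ and $c$ are disjoint, a contradiction.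

**Step 3: the order inside $w_0$.** Let $k(b)=k>k'=k(c)$ and suppose some $c$ precedes some $b$ in $w_0$. Then $\sigma$ contains $c\,b\,t\,c\,t\,b\,t$: here $c,b$ are in $w_0$, the $t$'s are from runs $1$, $k'+1$, $k+1$, the second $c$ is in $w_{k'}$ and the second $b$ in $w_k$. This is isomorphic to $abcacbc$, a contradiction. So $w_0=x_{r-1}\cdots x_1$ as claimed ($x_1$ may be empty), and the restriction of $\sigma$ to $\Sigma_k$ is $x_kw_k$.

**Step 4: the width of $\partial_R\sigma$ for $r\ge3$.** The word $\partial_R\sigma$ is $\sigma$ without its last run of $t$. It avoids the three words, and only the pairs $(b,t)$ must be checked for width. If $k(b)\le r-2$, then $b$ occurs between two $t$'s, from runs $k(b)$ and $k(b)+1\le r-1$. If $k(b)=r-1\ge2$, then by Step 2 $b$ occurs before all $t$'s of $\partial_R\sigma$, and in $w_{r-1}$ it occurs after all of them. So the width is 1. $\square$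

For $r=2$ also put $\partial_R\sigma=x_1t^{i_1}w_1$. It need not have width 1: for $\sigma=bab$ it is $ba$. Always $\sigma=(\partial_R\sigma)\,t^{i_r}$.

The word $\partial_R\sigma$ grows outward from a single $t$. There is a sequence
$$e_0=t,\ e_1,\ \dots,\ e_N=\partial_R\sigma$$
in which each step is an **append** $e_\nu=e_{\nu-1}t$ or a **wrap** $e_\nu=x_ke_{\nu-1}w_k$: do $i_1-1$ appends, wrap 1, $i_2$ appends, wrap 2, and so on, $i_{r-1}$ appends, wrap $r-1$. Since all $i_k\ge1$, no two consecutive steps are wraps. The symbols of wrap $k$, those in $\Sigma_k$, do not occur in the word being wrapped.

Apply this to the reversal of $\sigma$, which is in $\mathcal W$, and reverse back. With $s$ the first symbol of $\sigma$ we get $\sigma=s^{i'}\,\partial_L\sigma$ with $i'\ge1$ and a sequence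
$$f_0=s,\ f_1,\ \dots,\ f_{N'}=\partial_L\sigma$$
with steps $f_\nu=s\,f_{\nu-1}$ (append) or $f_\nu=y_kf_{\nu-1}z_k$ (wrap). No two consecutive steps are wraps, each $y_kz_k\in\mathcal W$ is a restriction of $\sigma$ to symbols other than $s$, and the symbols of $y_kz_k$ do not occur in the word being wrapped.

For $\sigma_0=bacacbc$ we have $t=c$, $w_0=ba$, $w_1=a$, $w_2=b$, so $\Sigma_1=\{a\}$, $\Sigma_2=\{b\}$, and $w_0=x_2x_1$ with $x_2=b$, $x_1=a$. The growth from the right end is
$$c\ \to\ aca\ \to\ acac\ \to\ bacacb,\qquad \sigma_0=(bacacb)\,c,$$
that is wrap, append, wrap, so $N=3$. From the left, $s=b$ and $b\to acac\,b\,c$ is a single wrap with $y_1=acac$, $z_1=c$; then $\sigma_0=b\,(acacbc)$, and $N'=1$.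

## Marks that collapse under merging

Suppose, by induction, that $\partial_R\sigma$ is good. The natural attempt is to choose a window $J$ of columns in which many rows have many marks, find $\partial_R\sigma$ in it, and extend by $t^{i_r}$ to the right of the window. This works for rows that are rich in $J$ and also have enough marks to the right of $J$, so a $\sigma$-free family has few such rows. But windows of one fixed length do not do. A row whose marks are consecutive columns may lie in one window and has nothing to its right; a row whose marks are far apart is rich in no window; and a row can have clusters of marks at all scales.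

So one lets the windows adapt. Start with singleton cells and repeatedly merge an interval of cells in which few rows meet at least $p$ cells, deleting those few rows. A surviving row then loses little in each merge, because it meets at most $p-1$ of the merged cells. The trouble is repetition. With $p=3$, take a row with 8 marks, and suppose that every merge that involves the row joins two cells that it meets. After three rounds the row meets $4$, then $2$, then $1$ cell. Nothing so far bounds the number of rounds, and a row that meets one cell is useless.

The idea is to make every collapse pay. For each surviving row $x$ and each cell $V$ that it meets we record how far a copy of $e_0,e_1,\dots$ has been built inside $V$ around $x$, with $x$ playing $t$; and likewise for $f_0,f_1,\dots$ with $x$ playing $s$. When a merge joins several cells of $x$, the copy in each of them except the rightmost can be appended: the next cell supplies a further $t$. Symmetrically the copy of $f$ in each of them except the leftmost can be appended on the left. Wraps need other rows, placed on both sides of the old cell, and these are supplied by the rows deleted in the merge: deleted rows serve as building material. A row that collapses too often would complete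 $\sigma$. The cost is that wraps are impossible in some cells, so rows that want a wrap there must be deleted as well, and the main estimate will be that these are few. To estimate it, we count cells with a weight that includes the number of rows waiting for a wrap.

## Constants and the merging process

We prove Theorem 4 by induction on $(\|\sigma\|,|\sigma|)$ in lexicographic order. If $\|\sigma\|=1$, then $\sigma=a^i$ is good. Let $\|\sigma\|\ge2$ and use the notation of the section on appends and wraps.

Let $\mathcal U$ be the set of all pairs $(u',u'')=(x_k,w_k)$ and $(y_k,z_k)$, and $\mu=|\mathcal U|$. Each $u'u''$ is in $\mathcal W$ with fewer symbols than $\sigma$, so it is good by induction; let $(q_0,B_0)$ be common parameters. The word $\partial_R\sigma$ is good as well: for $r\ge3$ it is in $\mathcal W$, has no more symbols than $\sigma$, and is shorter; for $r=2$ apply Lemma 4 to $x_1w_1$ and $t^{i_1}$. Likewise $\partial_L\sigma$ is good. Let $(p_1,B_1)$ be common parameters of these two words. Set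
$$
\begin{aligned}
&D=\max(i_r,i'),\quad p=\max(3,p_1),\quad H=N+N'+2D,\quad M=p^{H+1},\\
&P=(2q_0+3)(p+1),\quad q_*=P+p+2D,\quad Q=Mq_*,\\
&C=4B_0,\quad K=16QC,\quad C_*=2C+192\mu QB_1,\quad B=8C_*.
\end{aligned}\tag{1}
$$
The claim is that $\sigma$ is good with parameters $(Q,B)$. **Suppose not**: there is a $\sigma$-free family with $m$ columns and $n>Bm$ rows, each having at least $Q$ marks. Drop marks so that each row has exactly $Q$. We describe a process that could be continued forever although each step uses up cells.

**The state.** At any time there are a partition of $[m]$ into intervals called *cells*, initially singletons, and a set of *live* rows, initially all. Other rows are *dead*, and dead rows stay dead. For a live row $x$ and a cell $V$ that it meets there are levels $0\le\rho(x,V)\le N$ and $0\le\lambda(x,V)\le N'$, initially 0, such that: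

* **(I1)** $e_{\rho(x,V)}$ is contained in the family restricted to the columns of $V$, with $t$ realized by $x$ and all other symbols by dead rows; $f_{\lambda(x,V)}$ is contained there with $s$ realized by $x$ and all other symbols by dead rows.

Initially this holds, since $e_0=t$ and $f_0=s$.

The pair $(x,V)$ is *active* if $\rho(x,V)<N$ and step $\rho(x,V)+1$ of $(e_\nu)$ is a wrap, or $\lambda(x,V)<N'$ and step $\lambda(x,V)+1$ of $(f_\nu)$ is a wrap. Let $a(V)$ be the number of live $x$ with $(x,V)$ active, and give $V$ the weight
$$\omega(V)=1+\frac{a(V)}{K}.$$
For a set $J$ of cells let $|J|$ be their number and $a(J),\omega(J)$ the sums. For an interval $J$ of consecutive cells let $n_p(J)$ and $n_P(J)$ be the numbers of live rows meeting at least $p$, respectively at least $P$, cells of $J$.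

We shall show that before every step:

* **(I2)** every live row meets at least $q_*$ cells;
* **(I3)** at most $n/4$ rows are dead.

Both hold initially, since $Q\ge q_*$.

**Step A: choose an interval $G$.** The purpose is an interval with many rich rows, all of whose proper subintervals have few. By (I2), (I3) and $q_*\ge p$, the interval of all cells has $n_p\ge 3n/4$. There are at most $Qn$ pairs (live row, cell it meets), so
$$C\,\omega(\text{all})\le Cm+\frac{C}{K}Qn\le\frac n{16}+\frac n{16},$$
because $K=16QC$ and $n>8C_*m\ge16Cm$. So some interval $G$ satisfies $n_p(G)\ge C\,\omega(G)$; choose one with the fewest cells. Then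
$$n_p(J)<C\,\omega(J)\quad\text{for every nonempty proper subinterval }J\text{ of }G. \tag{2}$$
As $n_p(G)>0$, some row meets $p$ cells of $G$, so $|G|\ge p\ge3$. Let $I$ be $G$ without its last cell; then $|I|\ge2$.

**Step B: name the cells where a wrap is possible.** For $(u',u'')\in\mathcal U$, call $V\in I$ *$(u',u'')$-core* if $u'u''$ is contained in the quotient on the cells of $I$, using only live rows meeting at least $p$ cells of $I$, with $u'$ in cells to the left of $V$ and $u''$ in cells to the right of $V$. Let $\mathcal N\subseteq I$ be the set of cells that fail to be core for some pair of $\mathcal U$.

**Step C: delete.** Let $\mathcal D_1$ be the set of live rows meeting at least $p$ cells of $I$ (building material), and $\mathcal D_2$ the set of live rows $x$ having an active pair $(x,V)$ with $V\in\mathcal N$ (rows whose wrap cannot be served). All rows in $\mathcal D_1\cup\mathcal D_2$ become dead.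

**Step D: merge and update.** Merge the cells of $I$ into one cell $V^*$. Let a surviving live row $x$ meet the cells $V_1<\dots<V_j$ of $I$ with $j\ge1$; then $j<p$, since $x\notin\mathcal D_1$. Put $\rho_i'=\rho(x,V_i)+1$ if step $\rho(x,V_i)+1$ of $(e_\nu)$ exists and is a wrap, or exists and is an append and $i<j$; otherwise $\rho_i'=\rho(x,V_i)$. Set $\rho(x,V^*)=\max_i\rho_i'$. Define $\lambda(x,V^*)$ in the same way from $(f_\nu)$, with "$i<j$" replaced by "$i>1$". Levels at cells outside $I$ are unchanged.

**(I1) is preserved.** We check that each $e_{\rho_i'}$ is realized in $V^*$ as required. If the level did not increase, the old realization in $V_i$ serves. For an append, $e_\rho$ is realized in $V_i$ and the extra $t$ is a mark of $x$ in $V_{i+1}$. For a wrap with the pair $(x_k,w_k)$, the pair $(x,V_i)$ is active and $x\notin\mathcal D_2$, so $V_i\notin\mathcal N$ is $(x_k,w_k)$-core. So $x_k$ and $w_k$ can be placed in cells of $I$ to the left and to the right of $V_i$, using rows of $\mathcal D_1$. These rows are now dead. They were live before the step, so they differ from the dead rows in the realization of $e_\rho$; and they differ from $x\notin\mathcal D_1$. The symbols of $x_kw_k$ do not occur in $e_\rho$. So $x_ke_\rho w_k$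 is realized in $V^*$ with distinct rows for distinct symbols. For $\lambda$ the same argument applies, with the extra $s$ taken from $V_{i-1}$ and with the pairs $(y_k,z_k)$.

The update has four consequences, for a surviving live row $x$ with cells $V_1<\dots<V_j$ as above.

* **(R1)** $\rho(x,V^*)\ge\rho(x,V_i)$ and $\lambda(x,V^*)\ge\lambda(x,V_i)$ for all $i$.
* **(R2)** $\rho(x,V^*)\ge\min(N,\rho(x,V_i)+1)$ for $i<j$, and $\lambda(x,V^*)\ge\min(N',\lambda(x,V_i)+1)$ for $i>1$.
* **(R3)** If $j=1$, then $(x,V^*)$ is not active.
* **(R4)** At any time, if a live $x$ has at least $D$ marks to the right of a cell $V$ it meets, then $\rho(x,V)<N$; if it has at least $D$ marks to the left of $V$, then $\lambda(x,V)<N'$.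

(R1) and (R2) are read off from Step D. For (R3): if the next step of $(e_\nu)$ was a wrap, it has been done, and the step after it is not a wrap, because two consecutive steps are never both wraps. Otherwise the level is unchanged, as an append is not made for $i=j$, and its next step is not a wrap. The same holds for $\lambda$. For (R4): if $\rho(x,V)=N$, then by (I1) $e_N=\partial_R\sigma$ is realized in $V$ with $t$ played by $x$; following it by $i_r\le D$ marks of $x$ to the right of $V$ gives $\sigma$, a contradiction. The other half uses $\sigma=s^{i'}f_{N'}$ and $i'\le D$.

Every step decreases the number of cells by $|I|-1\ge1$. If (I2) and (I3) persist, a step is always possible, which is absurd. The remaining sections prove that they persist.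

## Rows that are rich in an interval and continue beyond it

This is the natural attempt of before, kept as a tool.

**Claim 1.** For every nonempty interval $J$ of cells, at most $B_1|J|$ live rows meet at least $p$ cells of $J$ and have at least $D$ marks to the right of $J$. The same holds with "left".

*Proof.* Suppose there are more such rows. Since $p\ge p_1$, they contain $\partial_R\sigma$ in the quotient on the cells of $J$, hence also in the family within the columns of $J$. The row realizing $t$ has at least $D\ge i_r$ marks to the right of $J$, so $\sigma$ is contained, a contradiction. For "left" use $\partial_L\sigma$ and $i'\le D$. $\square$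

## Non-core cells have small weight

**Claim 2.** In each step, $\displaystyle \omega(\mathcal N)\le\frac{4\mu B_1}{C}\,|G|$.

*Proof.* Fix $(u',u'')\in\mathcal U$ and let $\mathcal N_u=\{A_1<\dots<A_d\}$ be the set of cells of $I$ that are not core for this pair. We show $\omega(\mathcal N_u)\le\frac{4B_1}{C}|G|$; summing over the $\mu$ pairs then gives the claim. If $d=0$ there is nothing to prove, so let $d\ge1$.

Let $\Pi_0$ be the possibly empty set of cells of $I$ before $A_1$, let $\Pi_i$ for $1\le i<d$ be the cells from $A_i$ to the one before $A_{i+1}$, and let $\Pi_d$ be the cells of $I$ from $A_d$ on. Put $J_0=\Pi_0$ and $J_i=\Pi_i\setminus\{A_i\}$ for $i\ge1$. These are intervals, possibly empty, and they partition $I\setminus\mathcal N_u$.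

**Step 1: few rows spread over many parts.** Let $\mathcal Y$ be the set of live rows meeting at least $P$ cells of $I$ and at least $2q_0+3$ of the parts $\Pi_0,\dots,\Pi_d$. We show $|\mathcal Y|\le2B_0d$: more rows would create a core cell among the $A_i$. Only the indices $0,1,d$ lie outside $[2,d-1]$, so each row of $\mathcal Y$ meets at least $2q_0$ parts with index in $[2,d-1]$, hence at least $q_0$ with indices of one parity. If $|\mathcal Y|>2B_0d$, then for some parity more than $B_0d$ rows of $\mathcal Y$ meet at least $q_0$ parts with indices of this parity in $[2,d-1]$. There are at most $d$ such parts, so $u'u''$ is contained, using rows of $\mathcal Y$, in the quotient on these parts. Let the indices used be $z_1<\dots<z_l$; then $z_{g+1}\ge z_g+2$ for all $g$. Now put $g=|u'|$.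

If $1\le g<l$, the cell $A_{z_g+1}$ is to the right of all cells in $\Pi_{z_1},\dots,\Pi_{z_g}$, and to the left of all cells in $\Pi_{z_{g+1}},\dots,\Pi_{z_l}$, because it is the first cell of $\Pi_{z_g+1}$ and $z_g+1<z_{g+1}$. If $g=0$ take $A_{z_1-1}$, where $z_1-1\ge1$. If $g=l$ take $A_{z_l+1}$, where $z_l+1\le d$. The rows of $\mathcal Y$ are live and meet at least $P\ge p$ cells of $I$, and the copy lifts to the quotient on the cells of $I$. So the chosen cell is core for $(u',u'')$, contradicting that it is in $\mathcal N_u$.

**Step 2: bound $n_P(I)$ from above.** Consider a live row meeting at least $P=(2q_0+3)(p+1)$ cells of $I$ but fewer than $2q_0+3$ parts. It meets at least $p+1$ cells of some $\Pi_i$, hence at least $p$ cells of $J_i$. Each nonempty $J_i$ is a proper subinterval of $G$, so (2) applies. Also $d\le\omega(\mathcal N_u)$, since every weight is at least 1. With Step 1,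
$$n_P(I)\le2B_0d+\sum_{J_i\neq\emptyset}n_p(J_i)\le2B_0\,\omega(\mathcal N_u)+C\bigl(\omega(I)-\omega(\mathcal N_u)\bigr).\tag{3}$$

**Step 3: bound $n_P(I)$ from below.** Let $\mathcal Z$ be the set of live rows meeting at least $p$ cells of $G$ but fewer than $P$ cells of $I$. As $G$ has one more cell than $I$, such a row meets at most $P$ cells of $G$. By (I2) it meets at least $q_*-P\ge2D$ cells outside $G$, so it has at least $D$ marks to the right of $G$ or at least $D$ marks to the left. Claim 1 with $J=G$ gives $|\mathcal Z|\le2B_1|G|$. Hence
$$n_P(I)\ge n_p(G)-|\mathcal Z|\ge C\,\omega(G)-2B_1|G|\ge C\,\omega(I)-2B_1|G|.\tag{4}$$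

**Step 4: compare.** From (3) and (4), $(C-2B_0)\,\omega(\mathcal N_u)\le2B_1|G|$. Since $C=4B_0$, we have $C-2B_0=C/2$, and $\omega(\mathcal N_u)\le\frac{4B_1}{C}|G|$. $\square$

The role of $I$ and $G$ is now visible: $I$ is cheap to clean, by (2), while almost all rows that are rich in $G$ are very rich in $I$, by (4).

## Bounded depth: why (I2) persists

For a live row $x$ consider the forest whose leaves are its $Q$ marks, built as follows. When a step merges an interval $I$ in which the surviving row $x$ meets $j\ge2$ cells, create a node whose children are the nodes of these $j$ cells. If $j=1$, no node is created, and the node of $V_1$ becomes the node of $V^*$. At each time the roots correspond to the cells met by $x$, and a node corresponds to a run of consecutive marks of $x$. Let $\mathrm{before}(v)$ and $\mathrm{after}(v)$ be the numbers of marks of $x$ preceding and following the run of $v$. Each internal node has between 2 and $p-1$ children.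

For an internal node $v$ let $\rho^-(v)$ be its level $\rho$ right after its creation. For a node $v$ that has become a child let $\rho^+(v)$ be its level just before that. Define $\lambda^\pm$ similarly. By (R1) the levels of a node never decrease in time, so $\rho^-(v)\le\rho^+(v)$ and $\lambda^-(v)\le\lambda^+(v)$ when both are defined.

**Claim 3.** If $v_0,v_1,\dots,v_h$ are internal nodes and each $v_{\alpha+1}$ is a child of $v_\alpha$, then $h\le H$.

*Proof.* Let $v_{\alpha+1}$ be the $i_\alpha$-th of the $j_\alpha$ children of $v_\alpha$, for $0\le\alpha<h$. (These $i_\alpha$ are positions among siblings, not exponents.) By (R1), $\rho^-(v_{\alpha+1})\le\rho^+(v_{\alpha+1})\le\rho^-(v_\alpha)$, so $\rho^-$ is nonincreasing down the chain, and so is $\lambda^-$. Clearly $\mathrm{before}$ and $\mathrm{after}$ are nondecreasing down the chain. Each index $\alpha$ is of at least one of four kinds, and we bound each kind.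

1. $\mathrm{after}(v_\alpha)\ge D$ and $i_\alpha<j_\alpha$. By (R4) right after the creation of $v_\alpha$, $\rho^-(v_\alpha)<N$. So (R2) gives $\rho^+(v_{\alpha+1})\le\rho^-(v_\alpha)-1$, and hence $\rho^-(v_{\alpha+1})\le\rho^-(v_\alpha)-1$. Since $\rho^-$ takes values in $[0,N]$, there are at most $N$ such indices.
2. $\mathrm{before}(v_\alpha)\ge D$ and $i_\alpha>1$. In the same way $\lambda^-(v_{\alpha+1})\le\lambda^-(v_\alpha)-1$, and there are at most $N'$ such indices.
3. $\mathrm{before}(v_\alpha)<D$ and $i_\alpha>1$. An earlier sibling contains a mark, so $\mathrm{before}(v_{\alpha+1})\ge\mathrm{before}(v_\alpha)+1$. By monotonicity the values $\mathrm{before}(v_\alpha)\in[0,D-1]$ at such indices are distinct, so there are at most $D$ of them.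
4. $\mathrm{after}(v_\alpha)<D$ and $i_\alpha<j_\alpha$. Symmetrically, there are at most $D$ such indices.

Since $j_\alpha\ge2$, either $i_\alpha<j_\alpha$ (kind 1 or 4) or $i_\alpha>1$ (kind 2 or 3). So $h\le N+N'+2D=H$. $\square$

Hence every leaf has at most $H+1$ internal ancestors, and every cell contains at most $(p-1)^{H+1}\le M$ marks of a live row $x$. So $x$ meets at least $Q/M=q_*$ cells, and (I2) persists. In the running example $\sigma_0$ we have $N=3$, $N'=1$, $D=1$, so $H=6$.

## Counting the dead: why (I3) persists

Since $|I|\ge2$, we have $|I|\le2(|I|-1)$ and $|G|=|I|+1\le3(|I|-1)$. A step removes $|I|-1$ cells, so $\sum(|I|-1)\le m$ over all steps performed.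

**Step 1: the rows in $\mathcal D_1$.** We bound the total amount of building material. As $I$ is a nonempty proper subinterval of $G$, (2) gives
$$|\mathcal D_1|=n_p(I)<C\,\omega(I)=C|I|+\frac CK\,a(I).\tag{5}$$
We claim that $\sum a(I)\le2Qn$ over all steps. The sum counts active pairs $(x,V)$ with $V\in I$ and $x$ live before the step. For a fixed $x$ such a pair corresponds to a node of its forest, a root at that moment. After the step, either $x$ is dead, or the node has become a child (if $j\ge2$), or, if $j=1$, the node is inactive by (R3). While $x$ is live, an inactive root stays inactive until it becomes a child: its levels change only in steps where its cell lies in $I$, and after such a step with $j=1$ it is inactive again. So each node is counted at most once. A forest with $Q$ leaves in which every internal node has at least two children has fewer than $2Q$ nodes. This proves the claim for each $x$, hence in total. Summing (5),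
$$\sum|\mathcal D_1|\le2Cm+\frac CK\cdot2Qn=2Cm+\frac n8 .$$

**Step 2: the rows in $\mathcal D_2$.** Here the weights pay off. Each row of $\mathcal D_2$ has an active pair at a cell of $\mathcal N$, and $a(\mathcal N)\le K\omega(\mathcal N)$ by the definition of the weight. With Claim 2,
$$|\mathcal D_2|\le a(\mathcal N)\le K\,\omega(\mathcal N)\le\frac{4K\mu B_1}{C}|G|=64\mu QB_1|G|,$$
and hence $\sum|\mathcal D_2|\le192\mu QB_1m$.

**Step 3: the total.** The number of dead rows is always at most $C_*m+\frac n8$. Since $n>Bm=8C_*m$, this is at most $\frac n8+\frac n8=\frac n4$. So (I3) persists.

**Contradiction.** Before every step (I2) and (I3) hold, so a step can always be performed. But each step strictly decreases the finite number of cells. This is impossible, so no such family exists, and $\sigma$ is good with parameters $(Q,B)$. This proves Theorem 4, and with it Theorems 1, 2 and 3: there are exactly three width-1 minimally nonlinear sequences, $ababa$, $abcacbc$ and $abacabc$, and the conjecture is true. $\blacksquare$
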